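# Can $\ell_{p'}$ detect the Lipschitz $p$-summing norm?

Throughout, $1\le p<\infty$ and $p'$ is the conjugate exponent, $\frac1p+\frac1{p'}=1$, with $p'=\infty$ when $p=1$. A map is called 1-Lipschitz if its Lipschitz constant is at most $1$.

## 1. An equilateral triangle seen by real functions

Let $\Delta=\{b_1,b_2,b_3\}$ be the metric space in which all three distances equal $2$. A 1-Lipschitz function $f:\Delta\to\mathbb R$ is a flat picture of $\Delta$. How much of the metric can one picture show?

Sort the three numbers $f(b_1),f(b_2),f(b_3)$ and let $s,t\ge 0$ be the two consecutive gaps. The largest difference is $\rho=s+t\le 2$. Hence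
$$\sum_{i<j}|f(b_i)-f(b_j)|^p=\rho^p+s^p+t^p\le 2\rho^p\le 2\cdot 2^p. \tag{1}$$
The first inequality is $s^p+t^p\le(s+t)^p$: if $\rho>0$ and $s=\sigma\rho$, then $\sigma^p+(1-\sigma)^p\le\sigma+(1-\sigma)=1$. The true distances give $\sum_{i<j}d(b_i,b_j)^p=3\cdot 2^p$. So every picture loses a factor of at least $3/2$ in this sum.

On the other hand, a factor of $3/2$ always suffices. Let $F_k$ be $0$ at $b_k$ and $2$ at the other two points; it is 1-Lipschitz. Choose $k\in\{1,2,3\}$ uniformly at random. The pair $b_i,b_j$ is separated, by $2$, exactly when $k\in\{i,j\}$, so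
$$E|F_k(b_i)-F_k(b_j)|^p=\tfrac23\,2^p,\qquad\text{that is,}\qquad d(b_i,b_j)^p=\tfrac32\,E|F_k(b_i)-F_k(b_j)|^p .$$
Take any finite list of pairs $(x_i,y_i)$ in $\Delta$ with weights $\alpha_i>0$, and sum. An average over $k$ is at most the supremum over all 1-Lipschitz $f$, so
$$\sum_i\alpha_i\,d(x_i,y_i)^p\le\tfrac32\sup_f\sum_i\alpha_i|f(x_i)-f(y_i)|^p .$$
The best constant in this inequality is therefore exactly $3/2$. A list of weighted pairs gave the lower bound, and a random 1-Lipschitz function gave the upper bound. This pattern will recur throughout.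

Finally, $\Delta$ sits isometrically inside every $\ell_r$, $1\le r\le\infty$: the points $2^{1-1/r}e_k$ have mutual distances $2^{1-1/r}\cdot2^{1/r}=2$. So someone who can only inspect finite subsets of $\ell_r$ can still find the number $3/2$. The lecture asks whether this is always so when $r=p'$.

## 2. The Lipschitz $p$-summing norm

Regard a metric space $X$ as pointed, with a distinguished point $0$. Its Lipschitz dual $X^{\#}$ is the space of real Lipschitz functions on $X$ vanishing at $0$, normed by the Lipschitz constant $\operatorname{Lip}(\cdot)$. Its unit ball is $B_{X^\#}$. Only differences $f(x)-f(y)$ will occur, so adding constants changes nothing. We may use any 1-Lipschitz function and forget the base point.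

**Definition.** Let $T:X\to Y$ be a possibly nonlinear map between metric spaces. Then $\pi_p^L(T)$ is the smallest $C$ such that for all finite families $(x_i),(y_i)$ in $X$ and all reals $\alpha_i>0$
$$\sum_i\alpha_i\,d(Tx_i,Ty_i)^p\le C^p\sup_{f\in B_{X^\#}}\sum_i\alpha_i|f(x_i)-f(y_i)|^p, \tag{2}$$
and $\pi_p^L(T)=\infty$ if there is no such finite $C$.

It is equivalent to ask for (2) only with all $\alpha_i=1$. Integer weights come from repeating pairs, and rational weights follow by scaling. For real weights, note that both sides are continuous in the weights: the supremum changes by at most $\sum_i|\alpha_i-\alpha_i'|\,d(x_i,y_i)^p$.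

Section 1 says that $\pi_p^L(\mathrm{id}_\Delta)=(3/2)^{1/p}$. We record three general facts.

**Random functions give upper bounds.** Suppose $f$ is a random 1-Lipschitz function on $X$ taking finitely many values, with
$$d(Tu,Tv)^p\le K\,E|f(u)-f(v)|^p\quad\text{for all }u,v\in X. \tag{3}$$
Then $\pi_p^L(T)^p\le K$. Indeed, $\sum_i\alpha_i d(Tx_i,Ty_i)^p\le K\,E\sum_i\alpha_i|f(x_i)-f(y_i)|^p$, and an expectation is at most the supremum over $B_{X^\#}$.

**Composition on the right does not increase the norm.** If $S:A\to X$ is 1-Lipschitz, then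
$$\pi_p^L(TS)\le\pi_p^L(T). \tag{4}$$
To see this, apply (2) to the families $(Su_i),(Sv_i)$. For every $f\in B_{X^\#}$ the function $f\circ S$ is 1-Lipschitz on $A$, so the supremum that appears is at most the one over $B_{A^\#}$.

**The norm is determined by finite sets.** We have
$$\pi_p^L(T)=\sup\{\pi_p^L(T|_Z): Z\subset X\text{ finite}\}. \tag{5}$$
Here "$\ge$" is (4) applied to the inclusion of $Z$. For "$\le$", any finite families in $X$ lie in a finite set $Z$. By McShane's extension theorem, a 1-Lipschitz $f$ on $Z$ extends to the 1-Lipschitz function $x\mapsto\min_{z\in Z}(f(z)+d(x,z))$ on $X$. So the supremum over $B_{Z^\#}$ equals the supremum over $B_{X^\#}$, and (2) for $T|_Z$ is the same inequality as (2) for $T$ on these families.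

## 3. Testing on finite subsets of $\ell_{p'}$

For a linear operator $T:X\to Y$ between Banach spaces, the usual $p$-summing norm $\pi_p(T)$ is the smallest $C$ with $\sum_i\|Tx_i\|^p\le C^p\sup_{x^*\in B_{X^*}}\sum_i|x^*(x_i)|^p$ for all finite families. It is known that $\pi_p(T)$ equals the supremum of $\pi_p(TS)$ over all linear $S:\ell_{p'}\to X$ of norm at most one. So $\ell_{p'}$ is a sufficient test domain in the linear theory. The following question is posed in "Lipschitz p-summing Operators", http://www.math.tamu.edu/~johnson/Lip-p-summing10.pdf.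

> If $T:X\to Y$ is Lipschitz, is $\pi_p^L(T)$ the supremum of $\pi_p^L(TS)$ as $S$ ranges over all maps from finite subsets of $\ell_{p'}$ into $X$ with Lipschitz constant at most one?

Each finite subset carries the metric of $\ell_{p'}$, and the equality is understood in $[0,\infty]$. By (4) the supremum never exceeds $\pi_p^L(T)$; the issue is whether it reaches it.

**The case $p=1$.** Here $p'=\infty$ and the answer is yes. By (5) we may restrict to a finite $Z=\{z_1,\dots,z_n\}\subset X$. The map $j(z)=(d(z,z_1),\dots,d(z,z_n),0,0,\dots)$ into $\ell_\infty$ is isometric: coordinate differences are at most $d(z,z')$ by the triangle inequality, and the coordinate belonging to $z$ gives exactly $d(z,z')$. Put $S=j^{-1}:j(Z)\to Z$. Then $\pi_p^L(TS)=\pi_p^L(T|_Z)$, since $S$ is an isometry onto $Z$.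

**Three points, any $p>1$.** Let $Z$ be a three-point space with distances $d_{12},d_{13},d_{23}$. Work in a two-dimensional real subspace of $\ell_{p'}$ and let $\|e\|=1$ there. Place the first two points at $0$ and $d_{12}e$. The sphere $\|z\|=d_{13}$ of this plane is connected. On it, $\|z-d_{12}e\|$ varies continuously, with value $|d_{12}-d_{13}|$ at $z=d_{13}e$ and $d_{12}+d_{13}$ at $z=-d_{13}e$. By the triangle inequality in $Z$ the value $d_{23}$ lies between these, so it is attained. Hence every three-point space embeds isometrically in $\ell_{p'}$, and the argument for $p=1$ gives a yes for all maps on at most three points (one or two points are trivial).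

The natural plan for a general "yes" is now clear: embed every finite $Z$ into $\ell_{p'}$, at least almost isometrically. It breaks down at four points.

## 4. The four-cycle

Let $C_4=\{b_1,b_2,c_1,c_2\}$ with $d(b_1,b_2)=d(c_1,c_2)=2$ and $d(b_i,c_j)=1$.

**It does not embed almost isometrically.** For $p=2$ this is a computation. Any four points of a Hilbert space satisfy
$$\|a_1-a_2\|^2+\|w_1-w_2\|^2\le\sum_{i,j}\|a_i-w_j\|^2,$$
because the right side minus the left side is $\|a_1+a_2-w_1-w_2\|^2$. If the diagonals are at least $2$ and the sides at most $1+\varepsilon$, then $8\le4(1+\varepsilon)^2$, so $1+\varepsilon\ge\sqrt2$. For general $1<p<\infty$ we use the uniform convexity of $\ell_{p'}$. If $\|w-a_1\|,\|a_2-w\|\le1+\varepsilon$ and $\|a_1-a_2\|\ge2$, then the vectors $\frac{w-a_1}{1+\varepsilon}$ and $\frac{a_2-w}{1+\varepsilon}$ lie in the unit ball and their midpoint has norm at least $\frac1{1+\varepsilon}$. So their difference is small when $\varepsilon$ is small, which says that $w$ is close to $m=\frac{a_1+a_2}2$. Both $w_1$ and $w_2$ would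 be close to $m$, contradicting $\|w_1-w_2\|\ge2$.

**Its norm.** Let $f$ be 1-Lipschitz on $C_4$ and $\rho=|f(b_1)-f(b_2)|$. Each $f(c_j)$ is within $1$ of both $f(b_i)$, so it lies in an interval of length $2-\rho$. Then $|f(b_1)-f(b_2)|^p+|f(c_1)-f(c_2)|^p\le\rho^p+(2-\rho)^p\le2^p$ by convexity on $[0,2]$, against true distances giving $2\cdot2^p$. Conversely, let $f$ be, with probability $\frac12$ each, the function with values $0,2$ on $b_1,b_2$ and $1$ on both $c_j$, or the function with values $0,2$ on $c_1,c_2$ and $1$ on both $b_i$. Then $E|f(u)-f(v)|^p$ is $\frac12\,2^p$ for the two pairs at distance $2$, and $1\ge\frac12$ for the other pairs. So (3) holds with $K=2$, and $\pi_p^L(\mathrm{id}_{C_4})=2^{1/p}$.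

**Why non-embedding is not yet a counterexample.** For a "no" we must bound $\pi_p^L(S)$ for *every* 1-Lipschitz $S:A\to C_4$ with $A\subset\ell_{p'}$ finite. Such an $S$ need not be injective, and many points of $A$ may lie over each point of $C_4$. We would like to build a random function on $A$ that beats the one above. Let $F$ be $0$ over $b_1$ and $2$ over $b_2$. In $C_4$ such an $F$ is forced to equal $1$ at $c_1$ and $c_2$. On $A$ we hope to bend it so that it also separates points over $c_1$ from points over $c_2$.

Here the attempt stops. Take $a_1,a_2\in\ell_{p'}$ at distance $2$ with midpoint $w_1$, and a far translate $a_1',a_2'$ with midpoint $w_2$. Let $S$ send $a_i,a_i'$ to $b_i$ and $w_j$ to $c_j$. This is 1-Lipschitz if the translation is long enough. Every 1-Lipschitz $F$ that is $0$ over $b_1$ and $2$ over $b_2$ has $F(w_1)=1=F(w_2)$, so there is no room to bend $F$. The obstruction to embedding $C_4$ involves all four points at once, and it says nothing about a single point $w$ and the points over $b_1,b_2$. (I do not decide here whether $\mathrm{id}_{C_4}$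 is itself a counterexample.)

We want an obstruction that already applies to a *single* point over $c_1$. Two points at distance $2$ always leave room for a midpoint. Three points pairwise at distance at least $2$ do not fit around one center at radius $1$ in $\ell_r$, $1<r<\infty$. So we add a third point $b_3$.

## 5. The space $K_{2,3}$ and a condition on triangles

From now on $X=\{b_1,b_2,b_3,c_1,c_2\}$ with
$$d(b_i,b_j)=2\ (i\ne j),\qquad d(c_1,c_2)=2,\qquad d(b_i,c_j)=1 .$$
This is the graph metric of the complete bipartite graph $K_{2,3}$. The triangle inequality holds because all nonzero distances are $1$ or $2$.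

**Definition (condition $(*)_\theta$).** Let $0<\theta\le1$. A metric space $M$ satisfies $(*)_\theta$ if, whenever $w,a_1,a_2,a_3\in M$ and $d(a_j,a_k)\ge2$ for $j\ne k$, then $\max_kd(w,a_k)\ge1+\theta$.

In words: no open ball of radius $1+\theta$ centered in $M$ contains three points at mutual distances at least $2$. The condition passes to subsets.

*Example: Hilbert space.* Put $y_k=a_k-w$. The identity
$$\sum_{j<k}\|y_j-y_k\|^2=3\sum_k\|y_k\|^2-\Big\|\sum_ky_k\Big\|^2$$
gives $12\le9\max_k\|y_k\|^2$, so $\max_k\|y_k\|\ge2/\sqrt3$. Thus $(*)_\theta$ holds with $\theta=2/\sqrt3-1\approx0.155$. The equilateral triangle of side $2$ has circumradius $2/\sqrt3$, so no larger $\theta$ works in dimension at least two.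

*Non-examples.* In $\ell_1$ take $w=0$ and $a_k=e_k$: the mutual distances are $2$ and the distances to $w$ are $1$. So $\ell_1$ satisfies no $(*)_\theta$. Neither does $\ell_\infty$, since it contains $X$ isometrically (Section 3) and in $X$ the point $c_1$ is at distance $1$ from all three $b_k$.

**Theorem 1.** Let $1\le p<\infty$.

1. $\pi_p^L(\mathrm{id}_X)=(5/2)^{1/p}$.
2. If a finite metric space $A$ satisfies $(*)_\theta$ and $S:A\to X$ has $\operatorname{Lip}(S)\le1$, then
$$\pi_p^L(\mathrm{id}_X\circ S)\le\Big(\frac{5-(\theta/2)^p}2\Big)^{1/p}.$$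

**Lemma 2.** For $1<r<\infty$, $\ell_r$ (indeed every $L_r(\mu)$) satisfies $(*)_{\theta_r}$ with $\theta_r=(4/3)^{\min(1/r,\,1-1/r)}-1\in(0,1)$.

**Corollary 3.** Let $1<p<\infty$ and $\theta=\theta_{p'}=(4/3)^{\min(1/p,\,1/p')}-1>0$. For $T=\mathrm{id}_X$,
$$\sup_S\pi_p^L(TS)\le\Big(\frac{5-(\theta/2)^p}2\Big)^{1/p}<\Big(\frac52\Big)^{1/p}=\pi_p^L(T),$$
where $S$ ranges over all maps of Lipschitz constant at most $1$ from finite subsets of $\ell_{p'}$ into $X$. So the answer to the question is **no for every $p\in(1,\infty)$**, with one space $X$ for all these $p$.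

*Proof of Corollary 3 from the other two.* A finite subset of $\ell_{p'}$ inherits $(*)_\theta$ from Lemma 2 with $r=p'$, where $1-1/p'=1/p$. Theorem 1(2) bounds every $\pi_p^L(TS)$, Theorem 1(1) gives $\pi_p^L(T)$, and the inequality is strict because $\theta>0$. $\blacksquare$

For $p=2$, the $p$-th powers of these bounds are $\frac12\big(5-\tfrac14(2/\sqrt3-1)^2\big)\approx2.497$ and $2.5$. The gap is small, but it does not depend on $A$ or $S$.

## 6. The exact value $(5/2)^{1/p}$ for the identity of $K_{2,3}$

**Step 1 (lower bound).** *This step exhibits weighted pairs that no real function sees well.* Use the three pairs $(b_i,b_j)$, $i<j$, with weight $1$, and $(c_1,c_2)$ with weight $2$. Let $f$ be 1-Lipschitz on $X$ and $\rho=\max_if(b_i)-\min_if(b_i)\in[0,2]$. Each $c_j$ is at distance $1$ from every $b_i$, so $f(c_j)$ lies in $[\max_if(b_i)-1,\ \min_if(b_i)+1]$, an interval of length $2-\rho$. Hence $|f(c_1)-f(c_2)|\le2-\rho$. By (1), $\sum_{i<j}|f(b_i)-f(b_j)|^p\le2\rho^p$. The weighted sum for $f$ is at most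
$$2\rho^p+2(2-\rho)^p\le2\cdot2^p,$$
since a convex function of $\rho\in[0,2]$ is largest at an endpoint. The true distances give $3\cdot2^p+2\cdot2^p=5\cdot2^p$. Therefore $\pi_p^L(\mathrm{id}_X)^p\ge\frac52$.

**Step 2 (upper bound).** *This step finds a random function matching Step 1, whose shape will guide the rest.* Let $F_k$ be $0$ at $b_k$, $2$ at the other two $b_j$, and $1$ at $c_1,c_2$. Let $G$ be $0$ at $c_1$, $2$ at $c_2$, and $1$ at all $b_i$. All four functions are 1-Lipschitz: points at distance $1$ get values differing by $1$, and all values lie in $[0,2]$. Take each $F_k$ with probability $\frac15$ and $G$ with probability $\frac25$. The pair $b_i,b_j$ is separated, by $2$, exactly by $F_i$ and $F_j$, so $E|f(b_i)-f(b_j)|^p=\frac25\,2^p$. The pair $c_1,c_2$ is separated only by $G$, so $E|f(c_1)-f(c_2)|^p=\frac25\,2^p$. For $b_i,c_j$ every one of the functions gives difference $1$, so the expectation is $1\ge\frac25$. Thus (3) holds with $K=\frac52$, which proves Theorem 1(1). $\blacksquare$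

In Step 2 the functions $F_k$ contribute nothing to the pair $c_1,c_2$. On $X$ this is forced: with the values $0$ at $b_k$ and $2$ at $b_j$, the value at each $c_j$ must be $1$. On a set $A$ satisfying $(*)_\theta$, a point $w$ over $c_1$ cannot be within distance less than $1+\theta$ of points over all three of $b_1,b_2,b_3$. If $w$ is far from everything over $b_k$, then $F_k(w)$ may be raised from $1$ to $1+\theta$. So for each $w$ at least one of $F_1,F_2,F_3$ can help to separate $c_1$ from $c_2$, and some probability can be moved from $G$ to the $F_k$.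

## 7. Bending the functions over a domain satisfying $(*)_\theta$

We prove Theorem 1(2). Let $A$ be finite with $(*)_\theta$, $0<\theta\le1$, and let $S:A\to X$ be 1-Lipschitz. Write $P_k=S^{-1}(b_k)$ and $Q_j=S^{-1}(c_j)$. Since $S$ is 1-Lipschitz, points of $A$ over $x$ and over $y$ have distance at least $d(x,y)$. Thus distances between different $P_k$, and between $Q_1$ and $Q_2$, are at least $2$; distances between a $P_k$ and a $Q_j$ are at least $1$. Put $\operatorname{dist}(\cdot,\emptyset)=+\infty$.

**Step 1 (the available slack).** *This step measures how far each $F_k$ may be raised at a point over $c_1$.* For $w\in Q_1$ and $k=1,2,3$ set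
$$\varphi_k(w)=\min\{\theta,\ \operatorname{dist}(w,P_k)-1\}\in[0,\theta].$$
It is nonnegative because $\operatorname{dist}(w,P_k)\ge1$. We claim that
$$\max_k\varphi_k(w)=\theta\quad\text{for every }w\in Q_1. \tag{6}$$
If some $P_k$ is empty, then $\varphi_k(w)=\theta$. Otherwise choose $a_k\in P_k$ nearest to $w$, for $k=1,2,3$; this is possible since $A$ is finite. Then $d(a_j,a_k)\ge2$ for $j\ne k$, so $(*)_\theta$ gives some $k$ with $\operatorname{dist}(w,P_k)=d(w,a_k)\ge1+\theta$. For this $k$, $\varphi_k(w)=\theta$.

**Step 2 (the functions on $A$).** *This step bends $F_k$ over $c_1$ only, and checks that it stays 1-Lipschitz.* For $k=1,2,3$ let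
$$F_k=0\text{ on }P_k,\qquad F_k=2\text{ on }P_j\ (j\ne k),\qquad F_k=1\text{ on }Q_2,\qquad F_k=1+\varphi_k\text{ on }Q_1,$$
and let $G=0$ on $Q_1$, $G=2$ on $Q_2$, $G=1$ on $P_1\cup P_2\cup P_3$. The function $G$ is the composition of $S$ with the function $G$ of Section 6, so it is 1-Lipschitz. For $F_k$ we compare every kind of pair.

- Within one $P_i$ or within $Q_2$, $F_k$ is constant. Between two different $P_i$'s the values differ by at most $2$ and distances are at least $2$.
- Within $Q_1$, $\varphi_k$ is the minimum of a constant and the 1-Lipschitz function $\operatorname{dist}(\cdot,P_k)-1$, or it is constant if $P_k=\emptyset$.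
- Between $Q_1$ and $Q_2$ the difference is $\varphi_k\le\theta\le1$ and distances are at least $2$.
- Between $Q_2$ and any $P_i$ the difference is $1$ and distances are at least $1$.
- For $w\in Q_1$ and $a\in P_k$: $F_k(w)-F_k(a)=1+\varphi_k(w)\le\operatorname{dist}(w,P_k)\le d(w,a)$. The definition of $\varphi_k$ was made for this case.
- For $w\in Q_1$ and $a\in P_j$, $j\ne k$: $F_k(a)-F_k(w)=1-\varphi_k(w)\in[0,1]$, and $d(w,a)\ge1$.

**Step 3 (choosing the probabilities).** *This step rebalances so that the two kinds of distance-$2$ pairs are served equally well.* Put $\tau=(\theta/2)^p\in(0,\frac12]$. Let the random function $f$ be $F_k$ with probability $\lambda/3$ for each $k$, and $G$ with probability $1-\lambda$. A pair over $b_i,b_j$, $i\ne j$, will receive $\frac{2\lambda}3\,2^p$. A pair over $c_1,c_2$ will receive at least $(1-\lambda)2^p+\frac\lambda3\theta^p=2^p\big(1-\lambda+\frac{\lambda\tau}3\big)$. Setting $\frac{2\lambda}3=1-\lambda+\frac{\lambda\tau}3$ gives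
$$\lambda=\frac3{5-\tau}\in(0,1),\qquad\frac\lambda3=\frac1{5-\tau},\qquad1-\lambda=\frac{2-\tau}{5-\tau}.$$

**Step 4 (checking all pairs).** *This step verifies (3), for the map $S$, with $K=\frac{5-\tau}2$.* Let $u,v\in A$.

- $u\in P_i$, $v\in P_j$, $i\ne j$. Exactly $F_i$ and $F_j$ separate them, by $2$; the third $F_k$ is $2$ at both and $G$ is $1$ at both. So $E|f(u)-f(v)|^p=\frac2{5-\tau}\,2^p$.
- $u\in Q_1$, $v\in Q_2$. Here $|G(u)-G(v)|=2$ and $|F_k(u)-F_k(v)|=\varphi_k(u)$. By (6), $\sum_k\varphi_k(u)^p\ge\theta^p=2^p\tau$, so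
$$E|f(u)-f(v)|^p=(1-\lambda)2^p+\frac\lambda3\sum_k\varphi_k(u)^p\ge2^p\,\frac{(2-\tau)+\tau}{5-\tau}=\frac2{5-\tau}\,2^p .$$
- $u\in P_i$, $v\in Q_2$. All four functions give difference $1$, so the expectation is $1\ge\frac2{5-\tau}$.
- $u\in P_i$, $v\in Q_1$. Keep only $G$, with difference $1$, and $F_i$, with difference $1+\varphi_i(v)\ge1$:
$$E|f(u)-f(v)|^p\ge\frac{2-\tau}{5-\tau}+\frac1{5-\tau}=\frac{3-\tau}{5-\tau}\ge\frac2{5-\tau},$$
since $\tau\le1$. (We drop $F_j$ with $j\ne i$, because its difference $1-\varphi_j(v)$ may have shrunk.)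
- $Su=Sv$. The left side of (3) is $0$.

In every case $d(Su,Sv)^p\le\frac{5-\tau}2\,E|f(u)-f(v)|^p$. By (3), $\pi_p^L(\mathrm{id}_X\circ S)^p\le\frac{5-\tau}2=\frac{5-(\theta/2)^p}2$. $\blacksquare$

## 8. Triangles in $\ell_r$

We prove Lemma 2. In Section 5 the Hilbert case came from an $\ell_2$ bound for differences. We want the same inequality with exponent $r$.

**Step 1 (a $3\times3$ matrix).** *This step bounds the difference operator on three endpoint spaces.* Let $D:\mathbb C^3\to\mathbb C^3$, $Dt=(t_1-t_2,\,t_2-t_3,\,t_3-t_1)$. Each $|t_i|$ occurs twice when we bound $\|Dt\|_1$ by the triangle inequality, so $\|D\|_{\ell_1\to\ell_1}\le2$. Each coordinate of $Dt$ is at most $2\|t\|_\infty$, so $\|D\|_{\ell_\infty\to\ell_\infty}\le2$. (Both are equalities: use $t=(1,0,0)$ and $t=(1,-1,0)$.) Finally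
$$\sum_{i<j}|t_i-t_j|^2=3\sum_i|t_i|^2-\Big|\sum_it_i\Big|^2,$$
because the left side is $2\sum_i|t_i|^2-2\operatorname{Re}\sum_{i<j}t_i\overline{t_j}$ and $|\sum_it_i|^2=\sum_i|t_i|^2+2\operatorname{Re}\sum_{i<j}t_i\overline{t_j}$. So $\|D\|_{\ell_2\to\ell_2}\le\sqrt3$.

**Step 2 (interpolation).** *This step transfers the bounds to $\ell_r$.* The Riesz–Thorin theorem says, in our case: if $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$ with $0\le\eta\le1$, then $\|D\|_{\ell_r\to\ell_r}\le\|D\|_{\ell_{r_0}\to\ell_{r_0}}^{1-\eta}\|D\|_{\ell_{r_1}\to\ell_{r_1}}^{\eta}$. For $r\ge2$ take $r_0=\infty$, $r_1=2$, $\eta=2/r$. For $1\le r\le2$ take $r_0=1$, $r_1=2$, $\eta=2-2/r$. With $\|D\|_r=\|D\|_{\ell_r\to\ell_r}$ this gives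
$$\|D\|_r\le2^{1-2/r}3^{1/r}\quad(r\ge2),\qquad\|D\|_r\le2^{2/r-1}3^{1-1/r}\quad(1\le r\le2). \tag{7}$$

**Step 3 (from scalars to vectors).** *This step lets the entries be elements of $\ell_r$.* For $y_1,y_2,y_3\in\ell_r$, apply the bound $\|Dt\|_r^r\le\|D\|_r^r\|t\|_r^r$ in each coordinate to the triple of coordinates of $y_1,y_2,y_3$, and sum over the coordinates (for $L_r(\mu)$: apply it pointwise and integrate):
$$\sum_{j<k}\|y_j-y_k\|^r\le\|D\|_r^r\sum_k\|y_k\|^r .$$

**Step 4 (conclusion).** *This step reads off $(*)_{\theta_r}$.* Let $\|a_j-a_k\|\ge2$ for $j\ne k$ and put $y_k=a_k-w$. Then $3\cdot2^r\le3\|D\|_r^r\max_k\|y_k\|^r$, so by (7)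
$$\max_k\|a_k-w\|\ge\frac2{\|D\|_r}\ge\begin{cases}2^{2/r}\,3^{-1/r}=(4/3)^{1/r},&r\ge2,\\ 2^{2-2/r}\,3^{-(1-1/r)}=(4/3)^{1-1/r},&1<r\le2.\end{cases}$$
In both cases the exponent is $\min(1/r,1-1/r)$, so the right side is $1+\theta_r$. This exponent lies in $(0,\frac12]$, so $0<\theta_r\le(4/3)^{1/2}-1<1$. $\blacksquare$

At $r=2$ this recovers the circumradius $2/\sqrt3$. As $r\to1$ or $r\to\infty$ the constant $\theta_r$ tends to $0$, in agreement with the non-examples $\ell_1$ and $\ell_\infty$. Corollary 3 is now proved.

## 9. Other test domains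

The exponent $p$ entered Theorem 1 only through the powers, and the test domain only through $(*)_\theta$. So the two may be chosen independently.

**Theorem 4.** Let $1\le p<\infty$ and $1<r\le\infty$. Then $\pi_p^L(T)=\sup_S\pi_p^L(TS)$, with $S$ ranging over maps of Lipschitz constant at most $1$ from finite subsets of $\ell_r$, holds for all Lipschitz $T$ if and only if $r=\infty$.

*Proof.* If $r<\infty$, finite subsets of $\ell_r$ satisfy $(*)_{\theta_r}$ by Lemma 2, and Theorem 1 gives for $T=\mathrm{id}_X$
$$\sup_S\pi_p^L(TS)\le\Big(\frac{5-(\theta_r/2)^p}2\Big)^{1/p}<\pi_p^L(T).$$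
Let $r=\infty$. The inequality "$\ge$" is (4). By (5), $\pi_p^L(T)=\sup_Z\pi_p^L(T|_Z)$ over finite $Z$. Each such $Z$ embeds isometrically into $\ell_\infty$ by the map $j$ of Section 3, and $S=j^{-1}$ gives $\pi_p^L(TS)=\pi_p^L(T|_Z)$. $\blacksquare$

For a Banach space $E$ let $\delta_E(\varepsilon)=\inf\{1-\|\frac{x+y}2\|:\|x\|,\|y\|\le1,\ \|x-y\|\ge\varepsilon\}$. The space is uniformly convex if $\delta_E(\varepsilon)>0$ for every $\varepsilon\in(0,2]$. For example, the parallelogram law gives $\delta_E(\varepsilon)\ge1-\sqrt{1-\varepsilon^2/4}$ for a Hilbert space.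

**Theorem 5.** Let $1\le p<\infty$, and let $\mathcal M$ be a class of metric spaces all satisfying $(*)_\theta$ for one fixed $\theta\in(0,1]$. Then
$$\sup_S\pi_p^L(\mathrm{id}_X\circ S)\le\Big(\frac{5-(\theta/2)^p}2\Big)^{1/p}<\pi_p^L(\mathrm{id}_X),$$
with $S$ ranging over 1-Lipschitz maps into $X$ from finite subsets of members of $\mathcal M$. This applies to every uniformly convex Banach space $E$.

*Proof.* The first part is Theorem 1, since $(*)_\theta$ passes to subsets. For the second part, take a uniformly convex $E$ and $0<\theta<\min(1,\delta_E(1/2))$; we show that $E$ satisfies $(*)_\theta$. Suppose not. Then there are vectors $y_k=a_k-w$ with $\|y_k\|<1+\theta$ for $k=1,2,3$ and $\|y_j-y_k\|\ge2$ for $j\ne k$. The idea is that $y_2$ and $y_3$ are both nearly $-y_1$, hence close to each other. For $k=2,3$ the vectors $\frac{y_1}{1+\theta}$ and $\frac{-y_k}{1+\theta}$ lie in the unit ball, and their midpoint has norm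
$$\frac{\|y_1-y_k\|}{2(1+\theta)}\ge\frac1{1+\theta}>1-\theta>1-\delta_E(1/2).$$
By the definition of $\delta_E(1/2)$ their difference has norm less than $\frac12$, that is, $\|y_1+y_k\|<\frac{1+\theta}2$. Hence $\|y_2-y_3\|\le\|y_1+y_2\|+\|y_1+y_3\|<1+\theta<2$, a contradiction. $\blacksquare$

## 10. Maps for which $\ell_{p'}$ does suffice

The embedding plan of Section 3 fails in general, but it proves the following wherever it can be carried out.

**Proposition 6.** Let $1<p<\infty$. The equality in the question of Section 3 holds for $T:X\to Y$ (now with $X$ arbitrary) in each of these cases: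

1. For every $\varepsilon>0$, every finite subset of $X$ embeds in $\ell_{p'}$ with distortion at most $1+\varepsilon$. In particular it holds whenever $|X|\le3$, so any counterexample has at least $4$ points.
2. $T$ is a bounded linear operator between Banach spaces.

*Proof.* By (4), only $\pi_p^L(T)\le\sup_S\pi_p^L(TS)$ needs proof.

*Case 1.* By (5) it is enough to treat $T|_Z$ for finite $Z\subset X$. Given $\varepsilon>0$, choose an embedding $j:Z\to\ell_{p'}$, rescaled so that $d(x,y)\le\|j(x)-j(y)\|\le(1+\varepsilon)d(x,y)$. Put $S=j^{-1}$ on $j(Z)$, so $\operatorname{Lip}(S)\le1$. If $f$ is 1-Lipschitz on $j(Z)$, then $f\circ j$ has Lipschitz constant at most $1+\varepsilon$ on $Z$. For any families in $Z$,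
$$\sum_i\alpha_i\,d(Tx_i,Ty_i)^p\le\pi_p^L(TS)^p\sup_f\sum_i\alpha_i|f(jx_i)-f(jy_i)|^p\le(1+\varepsilon)^p\,\pi_p^L(TS)^p\sup_{g\in B_{Z^\#}}\sum_i\alpha_i|g(x_i)-g(y_i)|^p .$$
So $\pi_p^L(T|_Z)\le(1+\varepsilon)\pi_p^L(TS)$, and $\varepsilon$ was arbitrary. Spaces with at most three points embed isometrically, as shown in Section 3.

*Case 2.* Farmer and Johnson (*Lipschitz $p$-summing operators*, Proc. Amer. Math. Soc. 137 (2009)) proved $\pi_p^L(R)=\pi_p(R)$ for linear $R$. Let $c<\pi_p^L(T)=\pi_p(T)$. By the linear fact quoted in Section 3 there is a linear $S:\ell_{p'}\to X$ with $\|S\|\le1$ and $\pi_p^L(TS)=\pi_p(TS)>c$. By (5) applied to $TS$, some finite $A\subset\ell_{p'}$ satisfies $\pi_p^L(T\,S|_A)>c$. The map $S|_A$ is 1-Lipschitz, so the supremum in the question exceeds $c$. $\blacksquare$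

Two things are not determined here: whether the equality survives up to a multiplicative constant depending only on $p$, and the case $r=1$ of Theorem 4. For the latter, recall from Section 5 that $\ell_1$ satisfies no $(*)_\theta$, so Theorem 1(2) cannot be applied to $\ell_1$ as a whole. Neither point affects Corollary 3.
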